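\title{The least Borel complexity of a filter of given rank}

\begin{abstract}
The rank of an analytic filter $\mathcal F$ on $\omega$ is the countable ordinal $\xi$ such that the pointwise limits along $\mathcal F$ of continuous functions on the Cantor space are exactly the functions of Baire class $\xi$. The $m$-fold iterated Fr\'echet filter has rank $m$ and is $\mathbf{\Sigma}^0_{2m}$, and it has been conjectured that no $\mathbf{\Pi}^0_{2m}$ filter has rank $m$. This is known for $m=1,2$. We show that it fails for every finite $m\ge 3$: for every countable ordinal $\xi\ge3$ there is a $\mathbf{\Sigma}^0_{1+\xi}$ filter of rank $\xi$, and this class is optimal. The filter encodes a subset $C$ of the Cantor space by means of independent fair bits. The main point is that membership of a set $A$ in the filter can be decided by testing $C$ at points that depend continuously on $A$, through countably many partial maps.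
\end{abstract}

\section{Rank and complexity of filters}\label{sec:intro}

A \emph{filter} on a countably infinite set $I$ is a family $\mathcal F$ of subsets of $I$ that contains $I$, does not contain $\emptyset$, and is closed under supersets and finite intersections. Its \emph{dual ideal} is $\mathcal F^*=\{I\setminus A:A\in\mathcal F\}$, and $\mathcal F\cap\mathcal F^*=\emptyset$. A family $(t_i)_{i\in I}$ of reals \emph{converges to $t$ along $\mathcal F$} if $\{i:|t_i-t|<\epsilon\}\in\mathcal F$ for every $\epsilon>0$. For the Fr\'echet filter of cofinite subsets of $\omega$ this is ordinary convergence. We identify the power set $P(I)$ with $2^I$ through characteristic functions. Then $P(I)$ is a copy of the Cantor space $2^\omega$, a basic clopen set prescribes finitely many memberships ``$i\in A$'' or ``$i\notin A$'', and a filter is a subset of this space.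

There are two ways to measure such a filter. The first is its place in the Borel hierarchy. In a metrizable space, $\mathbf{\Sigma}^0_1$ is the class of open sets, $\mathbf{\Pi}^0_\zeta$ is the class of complements of $\mathbf{\Sigma}^0_\zeta$ sets, and for a countable ordinal $\zeta>1$ the class $\mathbf{\Sigma}^0_\zeta$ consists of the countable unions of sets each of which is $\mathbf{\Pi}^0_\rho$ for some $\rho<\zeta$. We write $\mathbf{\Delta}^0_\zeta=\mathbf{\Sigma}^0_\zeta\cap\mathbf{\Pi}^0_\zeta$. A set is \emph{analytic} if it is a continuous image of a Borel subset of a Polish space; Borel sets are analytic.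

The second measure is the strength of $\mathcal F$ as a limit process. Say that $W\subset P(I)$ \emph{separates} $\mathcal F$ from $\mathcal F^*$ if $\mathcal F\subset W$ and $W\cap\mathcal F^*=\emptyset$. We use the following known theorem without proof. For every analytic filter $\mathcal F$ there is a unique countable ordinal $\xi=\mathrm{rk}(\mathcal F)$, the \emph{rank} of $\mathcal F$, characterized by each of the following equivalent properties.
\begin{enumerate}
\item[(R1)] The functions $f:2^\omega\to\mathbb R$ that are pointwise limits along $\mathcal F$ of families of continuous functions $f_i:2^\omega\to\mathbb R$ are exactly the Borel functions of Baire class $\xi$.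
\item[(R2)] $\xi$ is the least countable ordinal such that $\mathcal F$ can be separated from $\mathcal F^*$ by a set in $\mathbf{\Sigma}^0_{1+\xi}\cup\mathbf{\Pi}^0_{1+\xi}$.
\item[(R3)] $\xi$ is the largest countable ordinal such that $\mathcal F$ cannot be separated from $\mathcal F^*$ by a set in $\mathbf{\Delta}^0_{1+\xi}$.
\end{enumerate}
In (R1) the classes are indexed so that class $\xi$ means that preimages of open sets are $\mathbf{\Sigma}^0_{1+\xi}$. Property (R1) explains the notion; the proofs below use only (R2) and (R3).

Rank $0$ is a degenerate case. If some $i\in I$ lies in every member of $\mathcal F$, the clopen set $\{A:i\in A\}$ separates $\mathcal F$ from $\mathcal F^*$, so (R2) gives rank $0$, and no ordinal is as in (R3). Otherwise $\mathcal F$ contains all cofinite sets and $\mathcal F^*$ all finite sets. Both are then dense in $P(I)$, no open or closed set separates them, and the rank is at least $1$. We use (R3) only for $\xi\ge1$.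

How simple can a filter of rank $\xi$ be? A filter separates itself from its dual ideal, so by (R2) a $\mathbf{\Sigma}^0_{1+\xi}$ filter has rank at most $\xi$. On the dual side a little more is true, and two further facts are known.
\begin{enumerate}
\item[(K1)] For $\xi\ge1$ there is no $\mathbf{\Pi}^0_{1+\xi}$ filter of rank $\xi$.
\item[(K2)] For finite $m\ge1$, the Kat\v etov (iterated Fr\'echet) filter $\mathcal N_m$ on $\omega^m$, defined by
\[
A\in\mathcal N_m\iff\exists i_1^0\,\forall i_1\ge i_1^0\ \exists i_2^0\,\forall i_2\ge i_2^0\ \cdots\ \exists i_m^0\,\forall i_m\ge i_m^0\ \ (i_1,\dots,i_m)\in A,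
\]
is a $\mathbf{\Sigma}^0_{2m}$ filter of rank $m$.
\item[(K3)] There is no $\mathbf{\Pi}^0_4$ filter of rank $2$.
\end{enumerate}
Fact (K1) follows from (R3). The map $A\mapsto I\setminus A$ is a homeomorphism of $P(I)$, so if $\mathcal F$ is $\mathbf{\Pi}^0_{1+\xi}$, then $\mathcal F$ and $\mathcal F^*$ are disjoint $\mathbf{\Pi}^0_{1+\xi}$ sets. By the separation theorem for Borel classes, two disjoint $\mathbf{\Pi}^0_\zeta$ subsets of the Cantor space are separated by a $\mathbf{\Delta}^0_\zeta$ set, and (R3) then excludes rank $\xi$. Facts (K2) and (K3) we take as given.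

The filter $\mathcal N_m$ is the obvious way to reach rank $m$: whenever the iterated limit $\lim_{i_1}\cdots\lim_{i_m}t_{i_1\dots i_m}$ exists, it is also the limit along $\mathcal N_m$. Each of the $m$ limits costs two alternating quantifiers, which gives the class $\mathbf{\Sigma}^0_{2m}$. The general lower bound (K1) is much weaker: it only excludes $\mathbf{\Pi}^0_{m+1}$. For $m=1$ the two bounds meet. For $m=2$ they do not, and (K3) says that the truth lies on the side of $\mathcal N_2$. It is natural to guess that two quantifiers per limit are always needed. This is the conjecture posed in \cite{Problem}.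

\medskip
\noindent\textbf{Conjecture A.} \emph{Let $m\ge1$ be a finite integer. There is no $\mathbf{\Pi}^0_{2m}$ filter of rank $m$.}
\medskip

We show that from $m=3$ on, the truth lies on the side of (K1).

\begin{theorem}\label{thm:finite}
For every finite $m\ge3$ there is a filter of rank $m$ in the class $\mathbf{\Sigma}^0_{m+1}\subset\mathbf{\Pi}^0_{m+2}\subset\mathbf{\Pi}^0_{2m}$. Hence Conjecture~A fails for every $m\ge3$. It holds for $m=1$ and $m=2$.
\end{theorem}

A set $S\subset2^\omega$ is \emph{$\mathbf{\Sigma}^0_\zeta$-hard} if every $\mathbf{\Sigma}^0_\zeta$ subset of a zero-dimensional Polish space is the preimage of $S$ under a continuous map, and \emph{$\mathbf{\Sigma}^0_\zeta$-complete} if moreover $S\in\mathbf{\Sigma}^0_\zeta$.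

\begin{theorem}\label{thm:sharp}
For every countable ordinal $\xi\ge3$ there is a $\mathbf{\Sigma}^0_{1+\xi}$ filter of rank $\xi$. This is optimal: no filter of rank $\xi$ is $\mathbf{\Pi}^0_{1+\xi}$, and every Borel filter of rank $\xi$ is $\mathbf{\Sigma}^0_{1+\xi}$-hard.
\end{theorem}

\begin{corollary}\label{cor:table}
For finite $m\ge1$ and finite $k\ge1$:
\begin{center}
\begin{tabular}{l|ccc}
 & $m=1$ & $m=2$ & $m\ge3$\\ \hline
a $\mathbf{\Pi}^0_k$ filter of rank $m$ exists if and only if & $k\ge3$ & $k\ge5$ & $k\ge m+2$\\
a $\mathbf{\Sigma}^0_k$ filter of rank $m$ exists if and only if & $k\ge2$ & $k\ge4$ & $k\ge m+1$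
\end{tabular}
\end{center}
\end{corollary}

Thus the least additive class containing a filter of rank $1,2,3,4,5,\dots$ has index $2,4,4,5,6,\dots$: rank $3$ costs no more than rank $2$.

The filters do not iterate limits. To each $C\subset2^\omega$ we attach a filter $\mathcal F_C$ whose rank is forced up by the complexity of $C$ (Section~\ref{sec:filter}). Its definition quantifies over finite subsets of $2^\omega$, and the work consists in replacing this quantifier by a countable one (Section~\ref{sec:isolation}). After that, $\mathcal F_C$ costs a fixed amount $\mathbf{\Sigma}^0_4$, independent of $C$, plus the cost of testing $C$ at finitely many points (Section~\ref{sec:complexity}).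

\section{Facts about Borel classes}\label{sec:borel}

We use the following textbook facts; all ordinals are countable and at least $1$, and all spaces are metrizable.
\begin{enumerate}
\item[(B1)] If $\rho<\zeta$, then $\mathbf{\Sigma}^0_\rho\cup\mathbf{\Pi}^0_\rho\subset\mathbf{\Delta}^0_\zeta$. The classes $\mathbf{\Sigma}^0_\zeta$, $\mathbf{\Pi}^0_\zeta$, $\mathbf{\Delta}^0_\zeta$ are closed under finite unions, finite intersections and continuous preimages; $\mathbf{\Sigma}^0_\zeta$ is closed under countable unions and $\mathbf{\Pi}^0_\zeta$ under countable intersections.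
\item[(B2)] If $Z\subset X$, the $\mathbf{\Sigma}^0_\zeta$ subsets of the subspace $Z$ are the sets $Z\cap S$ with $S\subset X$ in $\mathbf{\Sigma}^0_\zeta$, and likewise for $\mathbf{\Pi}^0_\zeta$. Hence if $Z$ is $\mathbf{\Pi}^0_2$ in $X$ and $\zeta\ge3$, so that $Z\in\mathbf{\Delta}^0_\zeta$, a subset of $Z$ that is $\mathbf{\Sigma}^0_\zeta$, $\mathbf{\Pi}^0_\zeta$ or $\mathbf{\Delta}^0_\zeta$ relative to $Z$ is of the same class in $X$.
\item[(B3)] For every $\zeta$ there is a subset of $2^\omega$ in $\mathbf{\Sigma}^0_\zeta\setminus\mathbf{\Pi}^0_\zeta$.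
\item[(B4)] A Borel set $S\subset2^\omega$ that is not $\mathbf{\Pi}^0_\zeta$ is $\mathbf{\Sigma}^0_\zeta$-hard \cite[\S\S21.E, 22.B]{Kechris}. Indeed, by Wadge's lemma, a consequence of Borel determinacy, a $\mathbf{\Sigma}^0_\zeta$ subset $B$ of a zero-dimensional Polish space $X$ is a continuous preimage of $S$, or else $S$ is a continuous preimage of $X\setminus B$; the second case would make $S$ a $\mathbf{\Pi}^0_\zeta$ set.
\end{enumerate}
For a finite binary string $s$, let $[s]\subset2^\omega$ be the clopen set of sequences that begin with $s$, and for $\alpha\in2^\omega$ let $\alpha|n\in\{0,1\}^n$ be the string of its first $n$ terms. The sets $C$ to be encoded are supplied by the next lemma.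

\begin{lemma}\label{lem:C}
For every countable ordinal $\zeta\ge2$ there is a set $C\subset2^\omega$ in $\mathbf{\Delta}^0_\zeta$ that is not $\mathbf{\Pi}^0_\rho$ for any $\rho<\zeta$.
\end{lemma}

\begin{proof}
If $\zeta=\zeta'+1$, take $C\in\mathbf{\Sigma}^0_{\zeta'}\setminus\mathbf{\Pi}^0_{\zeta'}$ by (B3). Then $C\in\mathbf{\Delta}^0_\zeta$, and $\mathbf{\Pi}^0_\rho\subset\mathbf{\Pi}^0_{\zeta'}$ for $\rho\le\zeta'$.

Let $\zeta$ be a limit. Choose $1\le\zeta_0<\zeta_1<\cdots$ with supremum $\zeta$ and sets $C_k\in\mathbf{\Sigma}^0_{\zeta_k}\setminus\mathbf{\Pi}^0_{\zeta_k}$. The map $h_k(\beta)=0^k1^\frown\beta$ is a homeomorphism of $2^\omega$ onto the clopen set $[0^k1]$, and these clopen sets together with the point $0^\infty$ partition $2^\omega$. Let $C=\bigcup_kh_k(C_k)$. Its complement is $\{0^\infty\}\cup\bigcup_kh_k(2^\omega\setminus C_k)$. Every piece of these two unions lies in $\mathbf{\Sigma}^0_\rho\cup\mathbf{\Pi}^0_\rho$ for some $\rho<\zeta$, hence in $\mathbf{\Sigma}^0_\zeta$. So $C$ and its complement are $\mathbf{\Sigma}^0_\zeta$, that is, $C\in\mathbf{\Delta}^0_\zeta$. If $C\in\mathbf{\Pi}^0_\rho$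 with $\rho<\zeta$, pick $k$ with $\zeta_k\ge\rho$; then $C_k=h_k^{-1}(C)\in\mathbf{\Pi}^0_\rho\subset\mathbf{\Pi}^0_{\zeta_k}$, a contradiction.
\end{proof}

\section{A filter that encodes a set}\label{sec:filter}

By (R1), a filter has large rank when complicated functions are limits along it. Suppose that the characteristic function $1_C$ of $C\subset2^\omega$ is the limit along $\mathcal F$ of continuous functions $f_i:2^\omega\to\{0,1\}$. Then $\varphi(\alpha)=\{i:f_i(\alpha)=1\}$ is a continuous map into $P(I)$ that sends $C$ into $\mathcal F$ and its complement into $\mathcal F^*$. Such a map is all that we need for a lower bound on the rank.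

\begin{lemma}\label{lem:reduction}
Let $\mathcal F$ be a filter on $I$, let $C\subset2^\omega$, and let $\varphi:2^\omega\to P(I)$ be continuous with $\varphi(\alpha)\in\mathcal F$ for $\alpha\in C$ and $\varphi(\alpha)\in\mathcal F^*$ for $\alpha\notin C$. If $\mathcal F$ is separated from $\mathcal F^*$ by a set in $\mathbf{\Sigma}^0_\rho\cup\mathbf{\Pi}^0_\rho$, then $C\in\mathbf{\Pi}^0_\rho$.
\end{lemma}

\begin{proof}
Let $W$ be a separating set, and let $W'=\{A:I\setminus A\notin W\}$. The set $W'$ also separates. If $A\in\mathcal F$, then $I\setminus A\in\mathcal F^*$ is not in $W$, so $A\in W'$. If $A\in\mathcal F^*$, then $I\setminus A\in\mathcal F\subset W$, so $A\notin W'$. If $W\in\mathbf{\Sigma}^0_\rho$, then $W'\in\mathbf{\Pi}^0_\rho$, because complementation is a homeomorphism of $P(I)$. So we may assume $W\in\mathbf{\Pi}^0_\rho$, and then $C=\varphi^{-1}(W)\in\mathbf{\Pi}^0_\rho$.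
\end{proof}

We therefore fix one map $\varphi$ and, given $C$, look for a simple filter that contains $\varphi(\alpha)$ for $\alpha\in C$ and $I\setminus\varphi(\alpha)$ for $\alpha\notin C$. For this to be possible for every $C$, the sets $\varphi(\alpha)$ must be independent: all finite Boolean combinations over distinct points must be nonempty. We obtain independence from coin tossing.

Let $\Omega_n$ be the finite set of all functions $y:\{0,1\}^n\to\{0,1\}$, with the uniform probability $\mu_n$. Under $\mu_n$ the values $y(t)$, $t\in\{0,1\}^n$, are independent fair bits, one for each node of level $n$ of the binary tree. Let $\Omega=\bigsqcup_n\Omega_n$. This countably infinite set will carry the filter. For $A\subset\Omega$ put $A_n=A\cap\Omega_n$, and define $\varphi:2^\omega\to P(\Omega)$ by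
\[
\varphi(\alpha)_n=\{y\in\Omega_n:\ y(\alpha|n)=1\}.
\]
Whether a given $y\in\Omega_n$ belongs to $\varphi(\alpha)$ depends only on $\alpha|n$, so $\varphi$ is continuous.

A \emph{pattern} is a function $e$ from a finite set $\mathrm{dom}\,e\subset2^\omega$ to $\{0,1\}$, viewed as a set of pairs; $|e|$ is the size of its domain, and the empty pattern is allowed. The Boolean combination described by $e$ is given on level $n$ by the event
\[
E_n(e)=\{y\in\Omega_n:\ y(\alpha|n)=e(\alpha)\text{ for all }\alpha\in\mathrm{dom}\,e\}.
\]
For example,
\begin{equation}\label{eq:single}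
E_n(\{(\alpha,1)\})=\varphi(\alpha)_n,\qquad E_n(\{(\alpha,0)\})=\Omega_n\setminus\varphi(\alpha)_n,\qquad E_n(\emptyset)=\Omega_n .
\end{equation}
If $e\cup e'$ is a pattern, then $E_n(e\cup e')=E_n(e)\cap E_n(e')$. Finitely many distinct points of $2^\omega$ have distinct restrictions to $n$ for all large $n$. Hence for all large $n$ we have $\mu_n(E_n(e))=2^{-|e|}$, and if finitely many patterns have pairwise disjoint domains, their events are independent for all large $n$.

Fix $C\subset2^\omega$. A pattern $e$ is \emph{correct} if $e\subset1_C$, that is, if $e(\alpha)=1$ exactly when $\alpha\in C$, for $\alpha\in\mathrm{dom}\,e$. The first candidate for the filter is the family $\mathcal G_C$ of all $A\subset\Omega$ such that some correct pattern $e$ satisfies $E_n(e)\subset A_n$ for all large $n$. The quantifier ``some correct pattern'' ranges over an uncountable set, and the following example shows that in $\mathcal G_C$ it really does search through uncountably many points.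

\begin{example}\label{ex:closed}
Let $H\subset2^\omega$ be closed and nonempty, let $H_n=\{\beta|n:\beta\in H\}$, and define $A^H\subset\Omega$ by $A^H_n=\{y\in\Omega_n:y(t)=1\text{ for some }t\in H_n\}$. Then $A^H\in\mathcal G_C$ if and only if $H\cap C\ne\emptyset$. If $\beta\in H\cap C$, the pattern $\{(\beta,1)\}$ is correct and its events are contained in the sets $A^H_n$. Conversely, let $H\cap C=\emptyset$ and let $e$ be correct. Each $\alpha$ with $e(\alpha)=1$ lies in $C$, hence outside the closed set $H$, so $\alpha|n\notin H_n$ for large $n$. For large $n$, the function $y$ that equals $1$ exactly at the strings $\alpha|n$ with $e(\alpha)=1$ lies in $E_n(e)\setminus A^H_n$.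

So $\mathcal G_C$ decides whether an arbitrary closed set meets $C$. Now look at measures: $\mu_n(\Omega_n\setminus A^H_n)=2^{-|H_n|}$. If $H$ is infinite, then $|H_n|\to\infty$, and $A^H$ fills almost all of $\Omega_n$. A filter that ignores errors of vanishing measure accepts $A^H$ without consulting $C$. The question whether $H$ meets $C$ survives only when $H$ is finite, and then there are finitely many points to test.
\end{example}

This suggests allowing a vanishing error. For $A\subset\Omega$ and a pattern $e$, the \emph{defect} on level $n$ is
\[
d_n(A,e)=\mu_n\bigl(E_n(e)\setminus A_n\bigr),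
\]
and $e$ is \emph{good for $A$} if $d_n(A,e)\to0$. Goodness does not involve $C$, and correctness does not involve $A$. Define
\[
\mathcal F_C=\{A\subset\Omega:\ \text{some correct pattern is good for }A\}.
\]

\begin{proposition}\label{prop:filter}
For every $C\subset2^\omega$, the family $\mathcal F_C$ is a filter on $\Omega$. If $\mathcal F_C$ is separated from $\mathcal F_C^*$ by a set in $\mathbf{\Sigma}^0_\rho\cup\mathbf{\Pi}^0_\rho$, then $C\in\mathbf{\Pi}^0_\rho$.
\end{proposition}

\begin{proof}
The empty pattern is correct and good for $\Omega$, and $d_n(A',e)\le d_n(A,e)$ when $A\subset A'$. So $\mathcal F_C$ contains $\Omega$ and is closed under supersets. Let $e,e'$ be correct and good for $A,A'$ respectively. Since both are contained in the function $1_C$, their union is a correct pattern; this is where correctness makes the family a filter. From $E_n(e\cup e')=E_n(e)\cap E_n(e')$ we get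
\[
d_n(A\cap A',e\cup e')\le d_n(A,e)+d_n(A',e')\to0,
\]
so $A\cap A'\in\mathcal F_C$. Finally $d_n(\emptyset,e)=2^{-|e|}$ for large $n$, so no pattern is good for $\emptyset$.

For the second statement we check the hypothesis of Lemma~\ref{lem:reduction}, using \eqref{eq:single}. If $\alpha\in C$, the pattern $\{(\alpha,1)\}$ is correct and has defect $0$ for $\varphi(\alpha)$, so $\varphi(\alpha)\in\mathcal F_C$. If $\alpha\notin C$, the pattern $\{(\alpha,0)\}$ is correct and has defect $0$ for $\Omega\setminus\varphi(\alpha)$, so $\varphi(\alpha)\in\mathcal F_C^*$.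
\end{proof}

\section{Isolating a minimal good pattern}\label{sec:isolation}

The definition of $\mathcal F_C$ still quantifies over all patterns. Our aim is to recover from $A$ and a countable amount of extra data a pattern that witnesses $A\in\mathcal F_C$. Call $e$ \emph{minimal good for $A$} if $e$ is good for $A$ and no proper subset of $e$ is. A subset of a correct pattern is correct, and every good pattern contains a minimal good one, so
\begin{equation}\label{eq:minimal}
A\in\mathcal F_C\iff\text{some correct pattern is minimal good for }A.
\end{equation}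
It is therefore enough to locate the minimal good patterns, and this task does not involve $C$.

\subsection*{One point}
Suppose $e=\{(\alpha,1)\}$ is minimal good for $A$. The empty pattern is not good, so there is $\theta>0$ with $\limsup_n\mu_n(\Omega_n\setminus A_n)>\theta$. Fix $J$ with $2^{-J}<\theta/2$, then a rational $\eta>0$ with $J\eta<\theta/2$, then $N$ with $d_n(A,e)\le\eta$ for $n\ge N$. Consider the closed set
\[
K=\{\beta\in2^\omega:\ d_n(A,\{(\beta,1)\})\le\eta\text{ for all }n\ge N\},
\]
which contains $\alpha$. We claim that $K$ has fewer than $J$ points. Let $\beta^1,\dots,\beta^J\in K$ be distinct. For large $n$ the bits $y(\beta^j|n)$ are independent, so with probability $1-2^{-J}$ at least one of them equals $1$. A point of $\Omega_n\setminus A_n$ either has all these bits equal to $0$ or lies in $E_n(\{(\beta^j,1)\})\setminus A_n$ for some $j$. Hence $\mu_n(\Omega_n\setminus A_n)\le2^{-J}+J\eta<\theta$ for all large $n$, a contradiction. So $K$ is finite, and some string $s$ satisfies $K\cap[s]=\{\alpha\}$. The point $\alpha$ is determined by $A$ and the data $(s,N,\eta)$.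

Two features carry over to the general case. Many approximate witnesses combine, by independence, into an approximate witness with a smaller pattern, which minimality forbids. And although goodness involves all tolerances, a single tolerance $\eta$, chosen after $\theta$, is enough to pin down $\alpha$; a single tolerance defines a closed condition, and this will give continuity in $A$.

\subsection*{The general case}
The combination step takes the following form.

\begin{lemma}\label{lem:cover}
Let $e_0,f_1,\dots,f_J$ be patterns with pairwise disjoint domains and $|f_j|\le p$ for all $j$. Then for all large $n$ and all $A\subset\Omega$,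
\[
d_n(A,e_0)\le(1-2^{-p})^J+\sum_{j=1}^Jd_n(A,e_0\cup f_j).
\]
\end{lemma}

\begin{proof}
A point of $E_n(e_0)\setminus A_n$ either lies in no $E_n(f_j)$, or lies in $E_n(e_0)\cap E_n(f_j)=E_n(e_0\cup f_j)$ for some $j$ and so in $E_n(e_0\cup f_j)\setminus A_n$. For large $n$ the events $E_n(f_1),\dots,E_n(f_J)$ are independent of probabilities $2^{-|f_j|}\ge2^{-p}$, so the first alternative has probability at most $\prod_j(1-2^{-|f_j|})\le(1-2^{-p})^J$.
\end{proof}

We now name the countable data. A \emph{parameter} is a tuple $q=(p,\varepsilon,s,N,\eta)$, where $p,N\in\omega$, $\varepsilon\in\{0,1\}^p$, $s=(s_1,\dots,s_p)$ is a tuple of pairwise incomparable finite binary strings, and $\eta>0$ is rational. There are countably many parameters. Let $Y_s=[s_1]\times\dots\times[s_p]$, a compact zero-dimensional metrizable space, which is a single point if $p=0$. Incomparability makes the cylinders $[s_r]$ disjoint, so every $\beta=(\beta_1,\dots,\beta_p)\in Y_s$ has distinct coordinates and defines a pattern $e^\varepsilon_\beta=\{(\beta_r,\varepsilon_r):1\le r\le p\}$ of size $p$. Put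
\[
K_q(A)=\{\beta\in Y_s:\ d_n(A,e^\varepsilon_\beta)\le\eta\text{ for all }n\ge N\}.
\]

For $p\ge2$ the set $K_q(A)$ need not be finite, as the next example shows, so the argument must be local.

\begin{example}\label{ex:two}
Let $s_1,s_2$ be incomparable, let $\alpha_1\ne\tau$ in $[s_1]$ and $\alpha_2\in[s_2]$, and let $A=\varphi(\tau)\cup(\varphi(\alpha_1)\cap\varphi(\alpha_2))$. The pattern $e=\{(\alpha_1,1),(\alpha_2,1)\}$ has defect $0$. It is minimal good: if $e_0\subsetneq e$ omits $\alpha_r$, the event of $e_0\cup\{(\tau,0),(\alpha_r,0)\}$ is disjoint from $A_n$, so $d_n(A,e_0)\ge1/8$ for large $n$. With $\varepsilon=(1,1)$ and any $N,\eta$, the set $K_q(A)$ contains $(\alpha_1,\alpha_2)$ and also all of $\{\tau\}\times[s_2]$. No point $(\tau,\beta_2)$ is isolated in $K_q(A)$; the corresponding patterns are good but not minimal. So minimality cannot be dropped from the next statement.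
\end{example}

\begin{proposition}\label{prop:isolation}
Let $A\subset\Omega$ and let $e$ be minimal good for $A$. Then there are a parameter $q=(p,\varepsilon,s,N,\eta)$ and $\alpha\in Y_s$ such that $e=e^\varepsilon_\alpha$ and $K_q(A)=\{\alpha\}$.
\end{proposition}

\begin{proof}
Write $e=\{(\alpha_r,\varepsilon_r):1\le r\le p\}$ with distinct $\alpha_r$, and $\alpha=(\alpha_1,\dots,\alpha_p)$. If $p=0$, take $N=0$ and $\eta=1$; the only point of $Y_s$ lies in $K_q(A)$. Let $p\ge1$.

Choose pairwise incomparable strings $s^0_r$ with $\alpha_r\in[s^0_r]$, for instance $s_r^0=\alpha_r|n$ for one large $n$. The pattern $e$ has finitely many proper subsets and none is good, so there is $\theta>0$ with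
\begin{equation}\label{eq:theta}
\limsup_nd_n(A,e_0)>\theta\qquad\text{for every }e_0\subsetneq e .
\end{equation}
Choose $J\ge1$ with $(1-2^{-p})^J<\theta/2$, then a rational $\eta>0$ with $J\eta<\theta/2$, and then, since $e$ is good, $N$ with $d_n(A,e)\le\eta$ for all $n\ge N$. With $q^0=(p,\varepsilon,s^0,N,\eta)$ we have $\alpha\in K_{q^0}(A)$.

We claim that $\alpha$ is isolated in $K_{q^0}(A)$. Suppose instead that $\beta^j\in K_{q^0}(A)\setminus\{\alpha\}$ and $\beta^j\to\alpha$. The tuples $\beta^j$ may share coordinates with $\alpha$, and the shared coordinates give no independence; they will form the smaller pattern. There are finitely many subsets of $\{1,\dots,p\}$, so after passing to a subsequence the set $D=\{r:\beta^j_r=\alpha_r\}$ does not depend on $j$, and $D\ne\{1,\dots,p\}$ because $\beta^j\ne\alpha$. For $r\notin D$ the sequence $(\beta^j_r)_j$ converges to $\alpha_r$ and never equals $\alpha_r$, so it takes each value finitely often. We can therefore pick $J$ indices one after another, and renumber them $1,\dots,J$, so that for each $r\notin D$ the points $\beta^1_r,\dots,\beta^J_r$ are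 distinct. Put
\[
e_0=\{(\alpha_r,\varepsilon_r):r\in D\}\subsetneq e,\qquad f_j=\{(\beta^j_r,\varepsilon_r):r\notin D\}\quad(1\le j\le J).
\]
Then $e_0\cup f_j=e^\varepsilon_{\beta^j}$ and $|f_j|\le p$. The domains of $e_0,f_1,\dots,f_J$ are pairwise disjoint: points with different indices $r$ lie in the disjoint cylinders $[s^0_r]$, and points with the same index $r\notin D$ and different $j$ are distinct by choice. Lemma~\ref{lem:cover} and $\beta^j\in K_{q^0}(A)$ give, for all large $n\ge N$,
\[
d_n(A,e_0)\le(1-2^{-p})^J+J\eta<\theta,
\]
which contradicts \eqref{eq:theta}. This proves the claim.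

By the claim there are initial segments $s_r$ of $\alpha_r$ extending $s^0_r$ such that $K_{q^0}(A)\cap Y_s=\{\alpha\}$. The strings $s_r$ are still pairwise incomparable. For $q=(p,\varepsilon,s,N,\eta)$ we have $K_q(A)=K_{q^0}(A)\cap Y_s=\{\alpha\}$.
\end{proof}

For a parameter $q$ let
\[
Z_q=\{A\subset\Omega:\ K_q(A)\text{ has exactly one point}\},
\]
let $b_q(A)=(b_q(A)_1,\dots,b_q(A)_p)$ be that point for $A\in Z_q$, and let
\[
L_q=\{A\in Z_q:\ e^\varepsilon_{b_q(A)}\text{ is good for }A\},\qquad
M_q=\{A\in Z_q:\ 1_C(b_q(A)_r)=\varepsilon_r\text{ for }1\le r\le p\}.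
\]
Thus $M_q$ is the set of $A\in Z_q$ for which the pattern $e^\varepsilon_{b_q(A)}$ is correct. Only $M_q$ depends on $C$.

\begin{corollary}\label{cor:union}
$\mathcal F_C=\bigcup_q(L_q\cap M_q)$, the union being over all parameters.
\end{corollary}

\begin{proof}
If $A\in L_q\cap M_q$, then $e^\varepsilon_{b_q(A)}$ is correct and good for $A$. Conversely, let $A\in\mathcal F_C$. By \eqref{eq:minimal} there is a correct pattern $e$ that is minimal good for $A$. With $q$ and $\alpha$ from Proposition~\ref{prop:isolation} we have $A\in Z_q$ and $e^\varepsilon_{b_q(A)}=e$, so $A\in L_q\cap M_q$.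
\end{proof}

\section{The Borel class of $\mathcal F_C$}\label{sec:complexity}

The quantifier over patterns has become a countable union. It remains to compute the classes of the pieces.

\begin{lemma}\label{lem:pieces}
For every parameter $q$, the set $Z_q$ is $\mathbf{\Pi}^0_2$ in $P(\Omega)$, the map $b_q:Z_q\to Y_s$ is continuous, and $L_q$ is $\mathbf{\Pi}^0_3$ in $P(\Omega)$.
\end{lemma}

\begin{proof}
The number $d_n(A,e^\varepsilon_\beta)$ depends only on the finite set $A_n$ and the strings $\beta_r|n$. So for each $n$ and each real $c$ the set
\[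
Q_{n,c}=\{(A,\beta)\in P(\Omega)\times Y_s:\ d_n(A,e^\varepsilon_\beta)\le c\}
\]
is clopen, and $G=\{(A,\beta):\beta\in K_q(A)\}=\bigcap_{n\ge N}Q_{n,\eta}$ is compact. For clopen $U\subset Y_s$ the set
\[
R_U=\{A:\ K_q(A)\cap U\ne\emptyset\}
\]
is the projection of the compact set $G\cap(P(\Omega)\times U)$, hence closed.

The condition $K_q(A)\ne\emptyset$ defines the closed set $R_{Y_s}$. Two distinct points of $Y_s$ are separated by a clopen set, so $K_q(A)$ has at most one point if and only if for every clopen $U\subset Y_s$ we have $A\notin R_U$ or $A\notin R_{Y_s\setminus U}$. For each $U$ this is an open condition, and $Y_s$ has countably many clopen subsets. So $Z_q$ is the intersection of a closed set with countably many open sets, and it is $\mathbf{\Pi}^0_2$.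

For clopen $U\subset Y_s$ we have $b_q^{-1}(U)=Z_q\cap R_U$ and $Z_q\setminus b_q^{-1}(U)=Z_q\cap R_{Y_s\setminus U}$. Both are relatively closed, so $b_q^{-1}(U)$ is relatively clopen in $Z_q$. The clopen sets form a basis of $Y_s$, so $b_q$ is continuous.

Finally,
\[
L_q=\bigcap_{k\ge1}\ \bigcup_{N'}\ \bigcap_{n\ge N'}\ \{A\in Z_q:\ (A,b_q(A))\in Q_{n,1/k}\}.
\]
The sets in braces are relatively clopen in $Z_q$, because $A\mapsto(A,b_q(A))$ is continuous. The inner intersection is relatively closed, the union is relatively $\mathbf{\Sigma}^0_2$, and $L_q$ is relatively $\mathbf{\Pi}^0_3$. By (B2) it is $\mathbf{\Pi}^0_3$ in $P(\Omega)$.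
\end{proof}

\begin{proposition}\label{prop:class}
Let $\zeta\ge4$ be a countable ordinal. If $C\in\mathbf{\Delta}^0_\zeta$, then $\mathcal F_C\in\mathbf{\Sigma}^0_\zeta$.
\end{proposition}

\begin{proof}
Fix a parameter $q$. The set $M_q$ is the intersection over $r\le p$ of the preimages, under the continuous maps $A\mapsto b_q(A)_r$ on $Z_q$, of $C$ (when $\varepsilon_r=1$) or of $2^\omega\setminus C$ (when $\varepsilon_r=0$). Both labels can occur, which is why the hypothesis concerns $C$ and its complement alike. Both sets are $\mathbf{\Delta}^0_\zeta$, so $M_q$ is relatively $\mathbf{\Delta}^0_\zeta$ in $Z_q$ by (B1), and $\mathbf{\Delta}^0_\zeta$ in $P(\Omega)$ by (B2) and Lemma~\ref{lem:pieces}. Since $\zeta\ge4$, also $L_q\in\mathbf{\Pi}^0_3\subset\mathbf{\Delta}^0_\zeta$. By Corollary~\ref{cor:union}, $\mathcal F_C$ is a countable union of $\mathbf{\Delta}^0_\zeta$ sets, hence $\mathbf{\Sigma}^0_\zeta$.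
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Existence.} Let $\xi\ge3$ and $\zeta=1+\xi\ge4$. Take $C\in\mathbf{\Delta}^0_\zeta$ as in Lemma~\ref{lem:C}. By Propositions~\ref{prop:filter} and~\ref{prop:class}, $\mathcal F_C$ is a $\mathbf{\Sigma}^0_{1+\xi}$ filter on $\Omega$. It is Borel, hence analytic, so its rank $\xi'$ is defined. The set $\mathcal F_C$ itself separates $\mathcal F_C$ from $\mathcal F_C^*$, so $\xi'\le\xi$ by (R2). Suppose $\xi'<\xi$, and put $\rho=1+\xi'$; then $\rho<1+\xi=\zeta$. By (R2) there is a separating set in $\mathbf{\Sigma}^0_\rho\cup\mathbf{\Pi}^0_\rho$, and Proposition~\ref{prop:filter} gives $C\in\mathbf{\Pi}^0_\rho$, contrary to the choice of $C$. So $\xi'=\xi$. A bijection of $\Omega$ with $\omega$ carries $\mathcal F_C$ to a filter on $\omega$ of the same class and rank.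

\emph{Optimality.} No filter of rank $\xi$ is $\mathbf{\Pi}^0_{1+\xi}$ by (K1). By (B4), every Borel filter of rank $\xi$ is therefore $\mathbf{\Sigma}^0_{1+\xi}$-hard.
\end{proof}

The filters just constructed are thus $\mathbf{\Sigma}^0_{1+\xi}$-complete. Being $\mathbf{\Sigma}^0_{1+\xi}$, each of them is a continuous preimage of every Borel filter of rank $\xi$; in other words, they have the least possible Wadge degree among Borel filters of rank $\xi$.

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $m\ge3$. Theorem~\ref{thm:sharp} with $\xi=m$ gives a $\mathbf{\Sigma}^0_{m+1}$ filter of rank $m$; explicitly, $\mathcal F_C$ for any $C\in\mathbf{\Sigma}^0_m\setminus\mathbf{\Pi}^0_m$. The inclusions $\mathbf{\Sigma}^0_{m+1}\subset\mathbf{\Pi}^0_{m+2}\subset\mathbf{\Pi}^0_{2m}$ follow from (B1) and $m+2\le2m$. For $m=1$ Conjecture~A is (K1) with $\xi=1$, and for $m=2$ it is (K3).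
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:table}]
Suppose that for some $\ell\ge2$ there is a $\mathbf{\Sigma}^0_\ell$ filter of rank $m$ but no $\mathbf{\Pi}^0_\ell$ filter of rank $m$. By (B1), the former is $\mathbf{\Sigma}^0_k$ for $k\ge\ell$ and $\mathbf{\Pi}^0_k$ for $k\ge\ell+1$. Also $\mathbf{\Pi}^0_k\subset\mathbf{\Pi}^0_\ell$ for $k\le\ell$ and $\mathbf{\Sigma}^0_k\subset\mathbf{\Pi}^0_\ell$ for $k<\ell$, so these classes contain no filter of rank $m$. Hence a $\mathbf{\Sigma}^0_k$ filter of rank $m$ exists if and only if $k\ge\ell$, and a $\mathbf{\Pi}^0_k$ filter of rank $m$ exists if and only if $k\ge\ell+1$. For $m=1$ take $\ell=2$, using $\mathcal N_1$ and (K1). For $m=2$ take $\ell=4$, using $\mathcal N_2$ and (K3). For $m\ge3$ take $\ell=m+1$, using Theorem~\ref{thm:finite} and (K1).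
\end{proof}

\begin{remark}\label{rem:three}
The hypothesis $\xi\ge3$ is used once, in the inclusion $\mathbf{\Pi}^0_3\subset\mathbf{\Delta}^0_\zeta$ in Proposition~\ref{prop:class}. It is the price of the passage from $\mathcal G_C$ to $\mathcal F_C$: the condition ``$E_n(e)\subset A_n$ for all large $n$'' is $\mathbf{\Sigma}^0_2$ in $A$, while ``$d_n(A,e)\to0$'' was bounded only by $\mathbf{\Pi}^0_3$. The loss is not an artifact of the proof. Let $C\in\mathbf{\Sigma}^0_2\setminus\mathbf{\Pi}^0_2$. Then $\mathcal F_C\in\mathbf{\Sigma}^0_4$ by Proposition~\ref{prop:class}, so its rank is at most $3$, and the rank is at least $2$ by Proposition~\ref{prop:filter} and (R2). In either case $\mathcal F_C$ is not $\mathbf{\Pi}^0_4$, by (K3) or by (K1), and so it is not $\mathbf{\Sigma}^0_3$.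
\end{remark}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{A combinatorial property},
\texttt{https://www.karlin.mff.cuni.cz/\~{}lhota/data/Debs\_presentation.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
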